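\title{Chudnovsky's lower bound for Waldschmidt constants of points in projective space}

\begin{abstract}
Let $Z$ be a nonempty finite set of points of $\mathbb{P}^N$ over an algebraically closed field of any characteristic, and let $\alpha$ be the least degree of a hypersurface containing $Z$. We prove that a nonzero form vanishing to order $m$ at every point of $Z$ has degree at least $m(\alpha+N-1)/N$. This proves Chudnovsky's conjecture on Waldschmidt constants. The same method gives a bound for fat points that contains Demailly's inequality. In characteristic $p$ the proof extracts an approximate $q$-th root, $q=p^e$, from a power of the given form; characteristic zero follows by reduction modulo a prime. The bound for reduced points is attained for every $N$ and every $\alpha$.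
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be an algebraically closed field, let $N\ge 1$, and let $R=K[x_0,\dots,x_N]$ be the homogeneous coordinate ring of $\mathbb{P}^N$ with its standard grading $R=\bigoplus_d R_d$. Elements of $R_d$ are called forms of degree $d$. For a point $P$ let $I(P)$ be the ideal generated by the forms vanishing at $P$. A \emph{fat point scheme} is a formal sum $Z=n_1p_1+\dots+n_rp_r$ of distinct points with nonnegative integer multiplicities. Its ideal
\[
I(Z)=I(p_1)^{n_1}\cap\dots\cap I(p_r)^{n_r}
\]
is generated by the forms that vanish to order at least $n_i$ at each $p_i$, and we write $\alpha(Z)$ for the least degree of a nonzero form in $I(Z)$. We call $Z$ \emph{reduced} if all $n_i$ equal $1$. For $m\ge1$ put $mZ=mn_1p_1+\dots+mn_rp_r$. The \emph{Waldschmidt constant} of $Z$ is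
\[
\widehat{\alpha}(Z)=\lim_{m\to\infty}\frac{\alpha(mZ)}{m}.
\]
Since $I(mZ)\,I(m'Z)\subseteq I((m+m')Z)$, the sequence $\alpha(mZ)$ is subadditive, so the limit exists and equals $\inf_m \alpha(mZ)/m$. It measures the least degree that one must pay per unit of vanishing along $Z$.

Let $Z$ be reduced and nonempty. Powers of a form of degree $\alpha(Z)$ show that $\widehat{\alpha}(Z)\le\alpha(Z)$, and $\widehat{\alpha}(Z)\ge 1$ because a form of degree $d$ cannot vanish to order greater than $d$. The question is how far $\widehat{\alpha}(Z)$ can fall below $\alpha(Z)$. If $Z$ lies in a hyperplane, both numbers are $1$. If $N=1$, both equal the number of points. The first gap appears for the three coordinate points of the plane: they are not collinear, so $\alpha(Z)=2$, but $x_0x_1x_2$ has degree $3$ and a double point at each of them, so $\widehat{\alpha}(Z)\le 3/2$. To generalize this, take $M\ge N$ hyperplanes in general position in $\mathbb{P}^N$ and let $Z$ consist of the points where $N$ of them meet. The union of the hyperplanes has degree $M$ and multiplicity $N$ along $Z$, while $\alpha(Z)=M-N+1$ (Section~\ref{sec:sharp}).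 Thus $\widehat{\alpha}(Z)\le M/N=(\alpha(Z)+N-1)/N$, and no lower bound that depends only on $\alpha(Z)$ and $N$ can exceed this value. Chudnovsky's conjecture, as posed in \cite{notes}, says that these configurations are the extreme ones: for every nonempty finite set $Z$ of distinct points of $\mathbb{P}^N$,
\[
\widehat{\alpha}(Z)\ \ge\ \frac{\alpha(Z)+N-1}{N}.
\]
The case $N=2$ is known. We prove the conjecture for all $N$ and in all characteristics.

\begin{theorem}\label{thm:reduced}
Let $N\ge1$ and let $Z=p_1+\dots+p_r$ with $r\ge1$ distinct points of $\mathbb{P}^N$. For every $m\ge1$,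
\[
\frac{\alpha(mZ)}{m}\ \ge\ \frac{\alpha(Z)+N-1}{N},\qquad\text{hence}\qquad \widehat{\alpha}(Z)\ \ge\ \frac{\alpha(Z)+N-1}{N}.
\]
\end{theorem}

The hypothesis $r\ge1$ is needed: for the empty set both $\alpha$ and $\widehat{\alpha}$ are $0$, and the inequality fails when $N\ge2$. Theorem~\ref{thm:reduced} is the case $n_1=\dots=n_r=1$ of a statement about fat points.

\begin{theorem}\label{thm:fat}
Let $N\geq 1$, let $Z=n_1p_1+\dots+n_rp_r$ with $r\ge1$ and all $n_i\ge1$, and let $\nu=\min_i n_i$. For every $m\ge1$,
\[
\frac{\alpha(mZ)}{m}\ \ge\ \frac{\nu\,(\alpha(Z)+N-1)}{\nu+N-1},\qquad\text{hence}\qquad \widehat{\alpha}(Z)\ \ge\ \frac{\nu\,(\alpha(Z)+N-1)}{\nu+N-1}.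
\]
\end{theorem}

If $Y$ is reduced and $\ell\ge1$, then $\widehat{\alpha}(\ell Y)=\lim_m \alpha(m\ell Y)/m=\ell\,\widehat{\alpha}(Y)$. Theorem~\ref{thm:fat} for $Z=\ell Y$ is therefore Demailly's inequality
\[
\widehat{\alpha}(Y)\ \ge\ \frac{\alpha(\ell Y)+N-1}{\ell+N-1}.
\]

\begin{proposition}\label{prop:sharp}
Let $N\ge1$. For every $a\ge1$ there is a reduced $Z\subset\mathbb{P}^N$ with $\alpha(Z)=a$ and $\widehat{\alpha}(Z)=(a+N-1)/N$. For every $\nu\ge 1$ with $\nu\equiv1\pmod N$ there is a fat point scheme $Z$ in $\mathbb{P}^N$ with least multiplicity $\nu$ and $\widehat{\alpha}(Z)=\nu(\alpha(Z)+N-1)/(\nu+N-1)$.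
\end{proposition}

Here is the idea. Let $F\in I(mZ)$ be a nonzero form of degree $d$, with $Z$ reduced. We must find a hypersurface through $Z$ of degree at most $Nd/m-(N-1)$. If $m=N$ and the characteristic is zero, we differentiate $F$ exactly $N-1$ times: each derivative lowers the degree by one and the order of vanishing by at most one. For general $m$ we would like to do the same with $F^{N/m}$, which does not exist. In characteristic $p$ there is a substitute. For a power $q$ of $p$, every form $H$ is a sum $\sum_\beta x^\beta H_\beta^{\,q}$ over monomials $x^\beta$ with all exponents less than $q$, and the $H_\beta$ are approximate $q$-th roots of $H$. We take $H=F^j$ with $j/q$ close to $N/m$. Compared with a true root, which would vanish to order about $N$, a component $H_\beta$ may lose almost $N$ orders of vanishing; the exponent $N/m$ is just large enough for it still to vanish on $Z$. The obvious bound $\deg H_\beta\le jd/q$ then yields only $\widehat{\alpha}(Z)\ge\alpha(Z)/N$. The missing $N-1$ comes from the components of \emph{least degree}. Their span does not depend on the coordinates, and whatever they lose in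 order of vanishing, at any point, they also lose in degree.

Section~\ref{sec:defect} introduces the difference between degree and order, which is the quantity that the argument controls. Section~\ref{sec:example} works out the smallest case by hand, Section~\ref{sec:root} constructs the root, and Sections~\ref{sec:charp} and~\ref{sec:char0} prove the theorems in characteristic $p$ and $0$. Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.

\section{Order, defect and lowering the degree}\label{sec:defect}

By \emph{coordinates} we mean a basis $x_0,\dots,x_N$ of $R_1$. They are \emph{adapted} to a point $P$ if $P=[1:0:\dots:0]$. Then $I(P)=(x_1,\dots,x_N)$, and $I(P)^n$ is spanned by the monomials $x^e=x_0^{e_0}\cdots x_N^{e_N}$ with $e_1+\dots+e_N\ge n$. For a nonzero form $f$, the \emph{order} $\operatorname{ord}_Pf$ is the largest $n$ with $f\in I(P)^n$, and the \emph{defect} is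
\[
\delta_P(f)=\deg f-\operatorname{ord}_Pf .
\]
Neither depends on coordinates. In coordinates adapted to $P$, the order is the least value of $e_1+\dots+e_N$ over the monomials $x^e$ occurring in $f$, and the defect is the largest value of $e_0$, that is, the degree of $f$ as a polynomial in $x_0$. Geometrically, a general line through $P$ meets the hypersurface $f=0$ with multiplicity $\operatorname{ord}_Pf$ at $P$ and in $\delta_P(f)$ further points, counted with multiplicity. The description of the defect as a degree in $x_0$ gives the following rules.
\begin{enumerate}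
\item[(a)] $0\le \operatorname{ord}_Pf\le\deg f$, and both $\operatorname{ord}_P$ and $\delta_P$ are additive on products.
\item[(b)] A nonzero linear combination, with coefficients in $K$, of nonzero forms $f_1,\dots,f_k$ of the same degree has order at least $\min_i\operatorname{ord}_Pf_i$ and defect at most $\max_i\delta_P(f_i)$.
\item[(c)] If $\partial f$ is a nonzero first partial derivative of $f$ in any coordinates, then $\delta_P(\partial f)\le\delta_P(f)$. Indeed, by the chain rule $\partial$ is a $K$-linear combination of the partial derivatives in coordinates adapted to $P$, and none of these raises the degree in $x_0$.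
\end{enumerate}

We need to lower the degree of a form without raising its defect at any point. In characteristic $p$ all partial derivatives may vanish, as for $x_0^p$, so we differentiate a root instead.

\begin{lemma}\label{lem:derivative}
Let $f$ be a nonzero form of degree at least $1$, in any characteristic. There is a nonzero form $f'$ with $\deg f'=\deg f-1$ and $\delta_P(f')\le\delta_P(f)$ for every $P\in\mathbb{P}^N$.
\end{lemma}

\begin{proof}
In characteristic $0$ a nonconstant form has a nonzero partial derivative, and (c) applies. In characteristic $p$ write $f=h^{p^s}$ with $s\geq 0$ maximal; a largest $s$ exists because $p^s\le\deg f$, and $h$ is a form, being a factor of a form. If all partial derivatives of $h$ were zero, then $h$ would be a polynomial $\sum c_ex^{pe}$ in $x_0^p,\dots,x_N^p$. Every element of $K$ is a $p$-th power, so $h=(\sum c_e^{1/p}x^e)^p$, contrary to the choice of $s$. Hence some $\partial h$ is nonzero. The form $f'=h^{p^s-1}\,\partial h$ has degree $\deg f-1$, and by (a) and (c) its defect at $P$ is at most $(p^s-1)\delta_P(h)+\delta_P(h)=\delta_P(f)$.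
\end{proof}

The next lemma spends any excess vanishing of a form in $I(Z)$ on lowering its degree.

\begin{lemma}\label{lem:lowering}
Let $Z=n_1p_1+\dots+n_rp_r$ with $r\ge1$ and all $n_i\ge1$. For every nonzero form $G\in I(Z)$,
\[
\alpha(Z)\ \le\ \max_i\bigl(\delta_{p_i}(G)+n_i\bigr).
\]
\end{lemma}

\begin{proof}
Let $u=\deg G$ and let $t$ be the maximum. Since $\operatorname{ord}_{p_i}G\ge n_i$, we have $\delta_{p_i}(G)+n_i\le u$ for all $i$, so $1\le t\le u$. Apply Lemma~\ref{lem:derivative} successively $u-t$ times. The result is a nonzero form $G'$ of degree $t$ with $\delta_{p_i}(G')\le\delta_{p_i}(G)\le t-n_i$, that is, $\operatorname{ord}_{p_i}G'\ge n_i$ for all $i$. So $G'\in I(Z)$.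
\end{proof}

The assumption $G\in I(Z)$ guarantees that $t\le\deg G$. It cannot be dropped: the form $G=1$ has defect $0$ everywhere.

For reduced $Z$ the inequality of Theorem~\ref{thm:reduced} for a form $F\in I(mZ)$ of degree $d$ can be written
\begin{equation}\label{eq:target}
\alpha(Z)-1\ \le\ \frac{N}{m}\,(d-m).
\end{equation}
Here $d-m$ bounds the defect of $F$ at the points of $Z$. By Lemma~\ref{lem:lowering}, our task is to find a form that vanishes on $Z$ and whose defects are at most about $N/m$ times those of $F$.

\section{Triple points in the plane in characteristic two}\label{sec:example}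

Let $K$ have characteristic $2$, let $N=2$ with coordinates $x,y,z$, and let $Z$ be reduced and nonempty. We show that a nonzero form $F\in I(3Z)$ of degree $d$ satisfies $d\ge 2\alpha(Z)+1$.

Sort the monomials of $F$ by the parities of their exponents. A polynomial in $x^2,y^2,z^2$ is a square, so
\[
F=\begin{cases}xA^2+yB^2+zC^2+xyz\,D^2,& d \text{ odd},\\[2pt] A^2+yz\,B^2+xz\,C^2+xy\,D^2,& d\text{ even},\end{cases}
\]
with uniquely determined forms $A,B,C,D$. Suppose first that $P=[1:0:0]$ lies in $Z$. The four summands have no monomial in common, so each nonzero summand has order at least $3$ at $P$. Each prefactor has order at most $2$ at $P$. Hence $A,B,C,D$ all vanish at $P$.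

The other points of $Z$ call for other coordinates $x',y',z'$, and the four forms change. Let $d$ be odd. Each of $x,y,z$ is a combination of $x',y',z'$ with constant coefficients, and
\[
xyz=c\,x'y'z'+x'L_1^2+y'L_2^2+z'L_3^2
\]
with a constant $c$ and linear forms $L_i$. A sum of squares is the square of the sum, so $D'=\sqrt{c}\,D$, and each of $A',B',C'$ is a constant combination of $A,B,C$ plus $L_iD$. The same holds with the two systems exchanged. Thus $D$ is determined up to a nonzero scalar, and if $D=0$ the span of $A,B,C$ does not depend on the coordinates. Let $d$ be even. A product of two of $x,y,z$ is a constant combination of $y'z',x'z',x'y'$ plus the square of a linear form, so $B',C',D'$ are constant combinations of $B,C,D$, and their span does not depend on the coordinates. In each case let $G$ be a nonzero component whose prefactor has the largest possible degree. For any $P\in Z$, the form $G$ is a constant combination of components computed in coordinates adapted to $P$, so $G$ vanishes on all of $Z$. There are four cases.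
\begin{itemize}
\item $d$ odd, $D\ne0$: $G=D$ has degree $(d-3)/2$.
\item $d$ odd, $D=0$: $G$ is one of $A,B,C$ and has degree $(d-1)/2$.
\item $d$ even, $(B,C,D)\neq(0,0,0)$: $G$ is one of $B,C,D$ and has degree $(d-2)/2$.
\item $d$ even, $B=C=D=0$: $G=A$ has degree $d/2$, which is too large. But $F=A^2$, so $2\operatorname{ord}_PA\ge3$ and $A$ has order at least $2$ along $Z$. Lemma~\ref{lem:lowering} gives $\alpha(Z)\le (d/2-2)+1$.
\end{itemize}
In all cases $\alpha(Z)\le(d-1)/2$. The last case shows the trade that drives the proof: a prefactor of small degree leaves $G$ with large degree, but it also absorbs little of the vanishing of $F$. The defect records both effects at once. The four cases give $\delta_P(G)\le(d-5)/2$, $(d-3)/2$, $(d-4)/2$, $(d-4)/2$ for $P\in Z$, always at most half of the bound $d-3$ for $\delta_P(F)$.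

\begin{example}\label{ex:fano}
Let $Z$ be the set of the seven points with coordinates in $\mathbb{F}_2$, and let
\[
F=\det\begin{pmatrix}x&y&z\\ x^2&y^2&z^2\\ x^4&y^4&z^4\end{pmatrix}
= x\,(yz(y+z))^2+y\,(xz(x+z))^2+z\,(xy(x+y))^2 .
\]
For each of the seven nonzero linear forms $\ell$ with coefficients in $\mathbb{F}_2$, the corresponding combination of columns is $(\ell,\ell^2,\ell^4)$, so $\ell$ divides $F$. As $\deg F=7$, the curve $F=0$ is the union of the seven lines $\ell=0$, three of which pass through each point of $Z$. So $F\in I(3Z)$, and its components are three cubics through $Z$. No conic contains $Z$: vanishing at the three coordinate points kills the coefficients of $x^2,y^2,z^2$, and vanishing at $[1:1:0]$, $[1:0:1]$, $[0:1:1]$ kills the others. Hence $\alpha(Z)=3$ and $d=7=2\alpha(Z)+1$.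
\end{example}

\section{An approximate $q$-th root}\label{sec:root}

Let $K$ have characteristic $p>0$ and let $q$ be a power of $p$. The map $f\mapsto f^q$ is an injective ring homomorphism $R\to R$. It sends $\sum c_\gamma x^\gamma$ to $\sum c_\gamma^qx^{q\gamma}$, and since every element of $K$ is a $q$-th power, its image is $K[x_0^q,\dots,x_N^q]$. This fact and the proof of Lemma~\ref{lem:derivative} are the only places in Sections~\ref{sec:defect}--\ref{sec:charp} where the proofs use that $K$ is algebraically closed; over $\mathbb{F}_p(t)$ the form $x_0^p+tx_1^p$ is not a $p$-th power.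

Fix coordinates $x$ and let $\mathcal{B}=\{0,\dots,q-1\}^{N+1}$, with $|\beta|=\beta_0+\dots+\beta_N$. Every exponent vector is uniquely $\beta+q\gamma$ with $\beta\in\mathcal{B}$. Grouping the monomials of a form $H$ by $\beta$ gives
\begin{equation}\label{eq:decomp}
H=\sum_{\beta\in\mathcal{B}}x^\beta H_\beta^{\,q},
\end{equation}
where each nonzero \emph{component} $H_\beta$ is a form of degree $(\deg H-|\beta|)/q$. In any expression of this shape the summand $x^\beta H_\beta^{\,q}$ involves only monomials with exponent vector congruent to $\beta$ modulo $q$. So different summands share no monomial, and the components are unique.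

\begin{proposition}\label{prop:root}
Let $\operatorname{char}K=p>0$, let $q$ be a power of $p$, and let $H$ be a nonzero form. There is a nonzero form $G$ such that for every point $P\in\mathbb{P}^N$
\begin{enumerate}
\item[(i)] $q\operatorname{ord}_PG\ \ge\ \operatorname{ord}_PH-N(q-1)$,
\item[(ii)] $q\,\delta_P(G)\ \le\ \delta_P(H)$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: one point.} Let $x$ be adapted to $P$ and let $H_\beta\ne0$. No cancellation occurs in \eqref{eq:decomp}, so every monomial of $x^\beta H_\beta^{\,q}$ is a monomial of $H$. Comparing the least value of $e_1+\dots+e_N$ and the largest value of $e_0$, and using rule (a), we get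
\[
\operatorname{ord}_PH\le(\beta_1+\dots+\beta_N)+q\operatorname{ord}_PH_\beta,\qquad \beta_0+q\,\delta_P(H_\beta)\le\delta_P(H).
\]
Since $\beta_1+\dots+\beta_N\le N(q-1)$ and $\beta_0\ge0$, every nonzero component computed in coordinates adapted to $P$ satisfies (i) and (ii) at $P$. The factor in (i) is $N$ and not $N+1$ because $x_0$ does not vanish at $P$.

\emph{Step 2: change of coordinates.} The difficulty is that one form $G$ must serve for all points, while the components depend on the coordinates. Put
\[
b=\max\{|\beta|:H_\beta\ne0\},\qquad W=\operatorname{span}_K\{H_\beta:|\beta|=b\}.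
\]
Then $W$ is a nonzero space of forms of degree $(\deg H-b)/q$. We claim that $b$ and $W$ are the same for all coordinates. Let $x'$ be other coordinates, with components $H'_{\beta'}$ and with $b'$, $W'$ defined accordingly. Decompose the form $x^\beta$ with respect to $x'$:
\[
x^\beta=\sum_{\beta'\in\mathcal{B}}x'^{\beta'}c_{\beta\beta'}^{\,q}.
\]
Each nonzero $c_{\beta\beta'}$ is a form of degree $(|\beta|-|\beta'|)/q$. In particular $c_{\beta\beta'}=0$ if $|\beta|<|\beta'|$, and $c_{\beta\beta'}\in K$ if $|\beta|=|\beta'|$. Substituting into \eqref{eq:decomp} and using the additivity of $q$-th powers gives $H=\sum_{\beta'}x'^{\beta'}\bigl(\sum_\beta c_{\beta\beta'}H_\beta\bigr)^q$, so by uniqueness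
\begin{equation}\label{eq:transition}
H'_{\beta'}=\sum_{\beta\in\mathcal{B}}c_{\beta\beta'}H_\beta .
\end{equation}
A nonzero term on the right has $|\beta'|\le|\beta|\le b$. Hence $H'_{\beta'}=0$ for $|\beta'|>b$, so $b'\le b$; exchanging $x$ and $x'$ gives $b'=b$. For $|\beta'|=b$ the nonzero terms have $|\beta|=b$ and constant coefficients, so $H'_{\beta'}\in W$. Thus $W'\subseteq W$, and exchanging $x$ and $x'$ gives $W'=W$.

\emph{Step 3: conclusion.} Let $G$ be any nonzero element of $W$ and let $P$ be any point. By Step 2, $G$ is a $K$-linear combination of nonzero components of the same degree computed in coordinates adapted to $P$. These satisfy (i) and (ii) at $P$ by Step 1, and rule (b) passes both inequalities to $G$.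
\end{proof}

\begin{remark}\label{rem:top}
The restriction to $|\beta|=b$ is needed only for (ii). By \eqref{eq:transition}, every component in any coordinates is a combination, with coefficients in $R$, of components in coordinates adapted to $P$. Multiplication by a form cannot lower the order, so (i) holds for all components. It can raise the defect. For $N=1$ and $q=p=2$ take
\[
H=x(x+y)^3=(x(x+y))^2+xy\,(x+y)^2,\qquad P=[1:1].
\]
Here $\delta_P(H)=1$, so (ii) asks for defect $0$. The component $x+y$, with $|\beta|=2$, has defect $0$, but the component $x(x+y)$, with $\beta=0$, has defect $1$.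
\end{remark}

\section{The theorems in positive characteristic}\label{sec:charp}

Let $\operatorname{char}K=p>0$, let $F\in I(mZ)$ be a nonzero form of degree $d$, and apply Proposition~\ref{prop:root} to $H=F^j$. Its two conclusions pull $j$ in opposite directions. Inequality (i) puts $G$ in $I(Z)$ only if $j$ is large, and (ii) is stronger the smaller $j$ is. So we take the least $j$ that (i) allows. Letting $q$ grow makes the rounding in the choice of $j$ negligible. In Section~\ref{sec:example} we had $q=2$, $m=3$, $j=1$.

\begin{proof}[Proof of Theorem~\ref{thm:reduced} in characteristic $p$]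
For a power $q$ of $p$ let $j$ be the least integer with $jm\ge N(q-1)+1$. Then $j\geq 1$ and $jm\le N(q-1)+m$, so $j/q\to N/m$ as $q\to\infty$. Let $G$ be given by Proposition~\ref{prop:root} for $H=F^j$, which has order at least $jm$ and defect at most $j(d-m)$ at each $p_i$. By (i), $q\operatorname{ord}_{p_i}G\ge jm-N(q-1)\ge1$, so $G\in I(Z)$. By (ii), $\delta_{p_i}(G)\le j(d-m)/q$. Lemma~\ref{lem:lowering} gives
\[
\alpha(Z)-1\ \le\ \frac{j}{q}\,(d-m).
\]
The form $G$ depends on $q$ but does not appear in this inequality. Letting $q\to\infty$ through the powers of $p$ we obtain \eqref{eq:target}, that is, $d/m\ge(\alpha(Z)+N-1)/N$. Take $d=\alpha(mZ)$.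
\end{proof}

For fat points two things change. The root must vanish to order $n_i$ at $p_i$, and one exponent $j$ must work for all multiplicities at once. The smallest multiplicity $\nu$ turns out to be the most demanding one in both (i) and (ii), because $G$ behaves like $F^{\lambda/m}$ with $\lambda=jm/q\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:fat} in characteristic $p$]
Put $\tau=d/m$. For a power $q$ of $p$ let $j$ be the least integer with
\begin{equation}\label{eq:choice}
jm\nu\ \ge\ N(q-1)+(\nu-1)q+1\ =\ q(\nu+N-1)-(N-1),
\end{equation}
and put $\lambda=jm/q$. The right side of \eqref{eq:choice} equals $q\nu+(N-1)(q-1)\ge q\nu$, so $jm\ge q$ and $\lambda\ge1$. By minimality of $j$, the two sides of \eqref{eq:choice} differ by less than $m\nu$, so $\lambda\to(\nu+N-1)/\nu$ as $q\to\infty$. Let $G$ be given by Proposition~\ref{prop:root} for $H=F^j$, which has order at least $jmn_i$ and defect at most $j(d-mn_i)$ at $p_i$.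

By (i), \eqref{eq:choice} and $jm\ge q$,
\begin{align*}
q\operatorname{ord}_{p_i}G\ &\ge\ jm\nu-N(q-1)+jm(n_i-\nu)\\
&\ge\ (\nu-1)q+1+q(n_i-\nu)\ =\ (n_i-1)q+1 .
\end{align*}
So $\operatorname{ord}_{p_i}G>n_i-1$ for all $i$, and $G\in I(Z)$. By (ii), $\delta_{p_i}(G)\le j(d-mn_i)/q=\lambda(\tau-n_i)$. Since $\lambda\ge1$ and $n_i\ge\nu$,
\[
\delta_{p_i}(G)+n_i\ \le\ \lambda\tau-(\lambda-1)n_i\ \le\ \lambda\tau-(\lambda-1)\nu .
\]
Lemma~\ref{lem:lowering} gives $\alpha(Z)\le\lambda\tau-(\lambda-1)\nu$. As $q\to\infty$ we have $(\lambda-1)\nu\to N-1$, so
\[
\alpha(Z)\ \le\ \frac{\nu+N-1}{\nu}\,\tau-(N-1),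
\]
which says $d/m\ge\nu(\alpha(Z)+N-1)/(\nu+N-1)$. Take $d=\alpha(mZ)$.
\end{proof}

\section{Reduction modulo a prime}\label{sec:char0}

Let $\operatorname{char}K=0$. We transport $Z$ and a form $F\in I(mZ)$ to positive characteristic. The vanishing of $F$ is expressed by equations, and equations survive reduction. The danger is that $\alpha(Z)$ drops: the points $[1:0:0]$, $[0:1:0]$, $[1:1:p]$ are not collinear, but they become collinear modulo $p$. The value of $\alpha(Z)$ is protected by the nonvanishing of one determinant, which we invert before reducing.

We first express the order by equations with integer coefficients. Let $f=\sum_w c_wx^w$ be a form over a field and let $v$ be a vector with $N+1$ coordinates. With new variables $y=(y_0,\dots,y_N)$ write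
\[
f(v+y)=\sum_e (D_ef)(v)\,y^e,\qquad (D_ef)(v)=\sum_w c_w\prod_{i=0}^N\binom{w_i}{e_i}v_i^{\,w_i-e_i},
\]
where terms with some $w_i<e_i$ are zero. The $D_e$ are the Hasse derivatives. The expression $(D_ef)(v)$ is linear in the $c_w$, and its coefficients are polynomials in $v$ over $\mathbb{Z}$ that do not depend on the field.

\begin{lemma}\label{lem:hasse}
Over any field, let $f$ be a nonzero form, let $v\ne0$ represent the point $P$, and let $n\geq 0$. Then $\operatorname{ord}_Pf\ge n$ if and only if $(D_ef)(v)=0$ for all $e$ with $|e|<n$.
\end{lemma}

\begin{proof}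
The second condition says that $f(v+y)$ has no terms of degree less than $n$ in $y$. A linear change of coordinates acts on $y$ by an invertible linear substitution, which preserves this condition, so we may assume $v=(1,0,\dots,0)$. Then $f(v+y)=\sum_w c_w(1+y_0)^{w_0}y_1^{w_1}\cdots y_N^{w_N}$. Let $\mu=\operatorname{ord}_Pf$, the least value of $w_1+\dots+w_N$ with $c_w\ne0$. All terms have degree at least $\mu$, and the part of degree $\mu$ is $\sum c_wy_1^{w_1}\cdots y_N^{w_N}$, summed over $w$ with $w_1+\dots+w_N=\mu$. These monomials are distinct, since $w_0=\deg f-\mu$ is the same for all of them, so the part of degree $\mu$ is nonzero.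
\end{proof}

\begin{lemma}\label{lem:reduction}
Let $\operatorname{char}K=0$, let $Z=n_1p_1+\dots+n_rp_r$ with $r\geq 1$ and all $n_i\ge1$, and let $F\in I(mZ)$ be a nonzero form of degree $d$. There are a prime $p$, distinct points $\bar p_1,\dots,\bar p_r$ of $\mathbb{P}^N$ over $k=\overline{\mathbb{F}}_p$ and, with $\bar Z=n_1\bar p_1+\dots+n_r\bar p_r$, a nonzero form $\bar F\in I(m\bar Z)$ of degree $d$, such that $\alpha(\bar Z)\ge\alpha(Z)$.
\end{lemma}

\begin{proof}
Put $a=\alpha(Z)\ge1$ and represent each $p_i$ by a vector $v_i$ with some coordinate equal to $1$. By Lemma~\ref{lem:hasse}, the kernel of the linear map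
\[
f\ \longmapsto\ \bigl((D_ef)(v_i)\bigr)_{1\le i\le r,\ |e|<n_i}
\]
on $R_{a-1}$ is $I(Z)\cap R_{a-1}=0$. Hence the matrix of this map in the monomial basis, whose entries are integer polynomials in the coordinates of the $v_i$, has a nonzero minor $\Delta$ of size $\dim R_{a-1}$. Let $S\subset K$ be the subring generated by the coordinates of the $v_i$, the coefficients of $F$, and the inverses of the following nonzero elements: $\Delta$; one nonzero coefficient of $F$; and, for each pair $i\ne i'$, one nonzero $2\times2$ minor of the matrix with rows $v_i,v_{i'}$, which exists because $p_i\ne p_{i'}$.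

Let $\mathfrak{n}$ be a maximal ideal of $S$. We recall the standard fact that a field that is finitely generated as a ring is finite. So $S/\mathfrak{n}$ is a finite field, of some characteristic $p$, and we embed it in $k=\overline{\mathbb{F}}_p$. Denote images in $k$ by a bar. Units of $S$ have nonzero images. Each $\bar v_i$ has a coordinate equal to $1$ and so defines a point $\bar p_i$; these points are distinct because the chosen $2\times2$ minors remain nonzero; and $\bar F$ is a nonzero form of degree $d$. The equations $(D_eF)(v_i)=0$ for $|e|<mn_i$ hold in $S$, so $(D_e\bar F)(\bar v_i)=0$, and Lemma~\ref{lem:hasse} over $k$ gives $\bar F\in I(m\bar Z)$. Finally, the matrix of the corresponding map for $\bar Z$ is the reduction of the matrix above, and $\bar\Delta\ne0$. So $I(\bar Z)$ contains no nonzero form of degree $a-1$. It contains none of smaller degree either, since multiplying by a power of $x_0$ would give one of degree $a-1$. Thus $\alpha(\bar Z)\ge a$.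
\end{proof}

\begin{proof}[End of the proof of Theorems~\ref{thm:reduced} and~\ref{thm:fat}]
Let $\operatorname{char}K=0$ and let $F\in I(mZ)$ be a nonzero form of degree $d=\alpha(mZ)$. The scheme $\bar Z$ of Lemma~\ref{lem:reduction} has the same multiplicities as $Z$. By Section~\ref{sec:charp} over $k$,
\[
\frac dm\ \ge\ \frac{\alpha(m\bar Z)}{m}\ \ge\ \frac{\nu\,(\alpha(\bar Z)+N-1)}{\nu+N-1}\ \ge\ \frac{\nu\,(\alpha(Z)+N-1)}{\nu+N-1},
\]
with $\nu=1$ in the reduced case. So the bounds for $\alpha(mZ)/m$ hold for every $m$ in every characteristic, and the bounds for $\widehat{\alpha}(Z)$ follow as $m\to\infty$.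
\end{proof}

\section{Sharpness}\label{sec:sharp}

Let $M\ge N$. Hyperplanes $H_1,\dots,H_M$ with equations $L_1,\dots,L_M$ are \emph{in general position} if any $\min(M,N+1)$ of the forms $L_i$ are linearly independent. By the Vandermonde determinant, the forms $\sum_{k=0}^N t_i^kx_k$ with distinct $t_1,\dots,t_M\in K$ have this property. Any $N$ of the hyperplanes meet in exactly one point, and no point lies on $N+1$ of them. So we obtain a set $Z$ of $\binom MN$ distinct points, each on exactly $N$ of the $H_i$.

\begin{lemma}\label{lem:star}
For this set $Z$ we have $\alpha(Z)=M-N+1$.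
\end{lemma}

\begin{proof}
Choose $M-N+1$ of the hyperplanes. Only $N-1$ are left out, so each point of $Z$ lies on a chosen one, and $\alpha(Z)\le M-N+1$. Conversely, we show by induction on $N$, for all $M\ge N$, that a form $f$ of degree at most $M-N$ vanishing on $Z$ is zero. For $N=1$, such an $f$ has degree at most $M-1$ and vanishes at $M$ distinct points of $\mathbb{P}^1$. Let $N\ge2$ and fix $i$. The other $M-1$ hyperplanes cut $H_i\cong\mathbb{P}^{N-1}$ in hyperplanes in general position, because any $\min(M-1,N)$ of the forms $L_{i'}$, $i'\ne i$, stay independent modulo $L_i$. The points where $N-1$ of them meet belong to $Z$, and $\deg f\le(M-1)-(N-1)$. By induction $f$ vanishes on $H_i$, so $L_i$ divides $f$. The $L_i$ are pairwise nonproportional, so their product divides $f$; it has degree $M>\deg f$, and $f=0$.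
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Given $a\ge1$, take $Z$ as above with $M=a+N-1$, so $\alpha(Z)=a$. The product $L_1\cdots L_M$ has degree $M$ and order $N$ at each point of $Z$. Its $k$-th power shows $\alpha(NkZ)\le Mk$, so $\widehat{\alpha}(Z)\le M/N=(a+N-1)/N$. Theorem~\ref{thm:reduced} gives the opposite inequality.

For the second statement let $Y$ be the set of the $N+1$ coordinate points $P_0,\dots,P_N$. Each $I(P_i)^\ell$ is spanned by monomials, so $I(\ell Y)$ is too, and $x^w\in I(\ell Y)$ if and only if $|w|-w_i\ge\ell$ for all $i$. Summing over $i$ gives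
\begin{equation}\label{eq:monomial}
N|w|\ \ge\ (N+1)\,\ell .
\end{equation}
Hence $\widehat{\alpha}(Y)\ge(N+1)/N$, and powers of $x_0\cdots x_N\in I(NY)$ give equality. Let $\nu=Nk+1$ with $k\ge0$. By \eqref{eq:monomial}, $\alpha(\nu Y)\ge(N+1)k+1+1/N$, so $\alpha(\nu Y)\ge(N+1)k+2$. The exponent $w=(k+1,k+1,k,\dots,k)$ has $|w|=(N+1)k+2$ and $|w|-w_i\ge Nk+1$ for all $i$, so $\alpha(\nu Y)=(N+1)k+2$. For $Z=\nu Y$ the bound of Theorem~\ref{thm:fat} is
\[
\frac{\nu\,\bigl((N+1)k+2+N-1\bigr)}{Nk+1+N-1}=\frac{\nu\,(N+1)(k+1)}{N(k+1)}=\frac{\nu\,(N+1)}{N}=\nu\,\widehat{\alpha}(Y)=\widehat{\alpha}(Z).\qedhere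
\]
\end{proof}

\begin{remark}
The minimum $\nu$ in Theorem~\ref{thm:fat} cannot be replaced by the maximum of the $n_i$. Let $Y$ be the set of the $21$ intersection points of seven lines in general position in the plane, and let $Z$ be obtained from $Y$ by giving one point $p_1$ multiplicity $2$. Then $\alpha(Z)\ge\alpha(Y)=6$, so the bound with $2$ in place of $\nu$ would be at least $14/3$. But the product of the seven lines and the square of a line through $p_1$ has degree $9$ and lies in $I(2Z)$, so $\widehat{\alpha}(Z)\le 9/2<14/3$.
\end{remark}

\begin{thebibliography}{9}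
\bibitem{notes}
\emph{Asymptotic Quantities For Understanding Singular Plane Curves},
\texttt{https://www.cmi.ac.in/\textasciitilde mathsem/wsc2017/ChennaiLectures.pdf}
\end{thebibliography}
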